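\title{Two Harish-Chandra cells that no subgroup of Lusztig's finite group describes}

\begin{abstract}
The representation of the integral Weyl group carried by a Harish-Chandra cell lies in one Lusztig family, and families are parametrized by data attached to a finite group $\overline A$. A conjecture asserts that the multiplicities in every cell representation are those that Lusztig attaches to some subgroup $\Gamma\subset\overline A$. We disprove it. In a real form of $(Sp(4)\times Sp(4))/\langle(-1,-1)\rangle$, and again in $Spin(6,3)$, we find a cell with integral root system $B_2\times B_2$ and $\overline A=(\mathbb Z/2)^2$ whose multiplicities come from no subgroup. The first cell is glued from a three-element cell of $Sp(4,\mathbb R)$ and one of $Sp(1,1)$ by Clifford theory for one extra component of $K$. The second is found by decomposing the genuine coherent continuation representation.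
\end{abstract}

\section{Cells, families, and the question}

\subsection{Harish-Chandra cells}

Let $G$ be a connected complex reductive algebraic group and $G(\mathbb R)$ a real form with Cartan involution $\theta$. Put $K(\mathbb R)=G(\mathbb R)^\theta$, with complexification $K=G^\theta$, and $\mathfrak g=\mathrm{Lie}(G)$. Fix a Cartan and a Borel subalgebra $\mathfrak h\subset\mathfrak b\subset\mathfrak g$, let $W=W(\mathfrak g,\mathfrak h)$, and let $\lambda\in\mathfrak h^*$ be dominant regular, with integral root system $R(\lambda)$ and integral Weyl group $W(\lambda)\subset W$. We write $\mathrm{Irr}(\mathfrak g,K)_\lambda$, or $\mathrm{Irr}_\lambda$, for the finite set of irreducible $(\mathfrak g,K)$-modules of infinitesimal character $\lambda$. It is a basis of the Grothendieck group of $(\mathfrak g,K)$-modules of infinitesimal character $\lambda$.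

This group carries the \emph{coherent continuation} action of $W(\lambda)$. Let $\Lambda\subset\mathfrak h^*$ be the lattice of weights of finite-dimensional representations of $G$. A coherent family is a map $\Theta$ from $\lambda+\Lambda$ to virtual $(\mathfrak g,K)$-modules such that $\Theta(\nu)$ has infinitesimal character $\nu$ and
\[
F\otimes\Theta(\nu)=\sum_{\mu}\Theta(\nu+\mu)
\]
for every finite-dimensional representation $F$ of $G$, the sum being over the weights $\mu$ of $F$ with multiplicity. For each $X\in\mathrm{Irr}_\lambda$ there is exactly one coherent family $\Theta_X$ with $\Theta_X(\lambda)=X$, and $w\cdot X=\Theta_X(w^{-1}\lambda)$ for $w\in W(\lambda)$. So the action records what happens to $X$ when its parameter is moved across the walls of the chamber of $\lambda$.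

Following Joseph, write $Y\le_{LR}X$, for $X,Y\in\mathrm{Irr}_\lambda$, if $Y$ is a composition factor of $F\otimes X$ for some finite-dimensional representation $F$ of the adjoint group $G^{ad}$. This is a preorder. A \emph{Harish-Chandra (HC) cell} $C$ is a class of the associated equivalence relation $\sim$: two modules are in one cell if each is reached from the other by tensoring. The \emph{cell representation} $\mathbb ZC$ is the subquotient of the coherent continuation representation spanned by $C$: the span of the $Y\le_{LR}C$ modulo the span of those not in $C$. Put $\mathbb QC=\mathbb Q\otimes\mathbb ZC$. Representations of Weyl groups are taken over $\mathbb Q$, so they are semisimple.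

\subsection{Families and the conjecture}

By Joseph and others, $\mathbb ZC$ contains a unique special irreducible representation $\sigma(C)$ of $W(\lambda)$. Let $\Sigma\subset\widehat{W(\lambda)}$ be the Lusztig family of $\sigma(C)$. Let $\mathcal O$ be the special nilpotent orbit, in a complex reductive Lie algebra with root system $R(\lambda)$, whose Springer representation (for the trivial local system) is $\sigma(C)$; the correspondence is normalized so that the trivial representation goes with the regular orbit and the sign representation with the zero orbit. Let $\overline A$ be Lusztig's canonical quotient of the component group of $\mathcal O$; it is Lusztig's finite group attached to $\Sigma$. Let $\mathcal M(\overline A)$ be the set of pairs $(x,\xi)$ with $x\in\overline A$ up to conjugacy and $\xi$ an irreducible representation of $Z_{\overline A}(x)$ up to isomorphism. Lusztig gives an injection $\Sigma\hookrightarrow\mathcal M(\overline A)$, and $\sigma(x,\xi)$ denotes the member of $\Sigma$ with image $(x,\xi)$. The special member is $\sigma(1,1)$.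

For a subgroup $\Gamma\subset\overline A$ let $m_\Gamma(x,\xi)$ be the multiplicity of $\xi$ in the permutation representation of $Z_{\overline A}(x)$ on
\[
\{g\Gamma\in\overline A/\Gamma:\ g^{-1}xg\in\Gamma\}.
\]

The following is known (McGovern, Binegar; see \cite{Prob}). Let $C$ be an HC cell.
\begin{enumerate}
\item[(1)] $\mathbb ZC=\sum_{\tau\in\Sigma}m_C(\tau)\,\tau$ with $m_C(\tau)\in\mathbb N$ and $m_C(\sigma(C))=1$.
\item[(2)] If $G(\mathbb R)$ is a real form of $SO(n)$ or $Sp(2n)$, or of type $A$, or any complex group, or any exceptional group, then there is a subgroup $\Gamma(C)\subset\overline A$ with $m_C(\sigma(x,\xi))=m_{\Gamma(C)}(x,\xi)$ for all $(x,\xi)$ in the image of $\Sigma$.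
\item[(3)] If $G(\mathbb R)$ is complex, then $\mathcal O=\mathcal O_1\times\mathcal O_1$ and $\overline A=\overline A_1\times\overline A_1$, and one must take for $\Gamma(C)$ the diagonal.
\end{enumerate}
We use (1) freely and call it \emph{fact} (1).

\medskip
\noindent\textbf{Conjecture} (\cite{Prob}). \emph{For every connected complex reductive $G$, every real form $G(\mathbb R)$, every dominant regular $\lambda$ and every HC cell $C\subset\mathrm{Irr}(\mathfrak g,K)_\lambda$ there is a subgroup $\Gamma(C)\subset\overline A$ such that $m_C(\sigma(x,\xi))=m_{\Gamma(C)}(x,\xi)$ for all $(x,\xi)$ in the image of $\Sigma\hookrightarrow\mathcal M(\overline A)$.}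
\medskip

The simplest cases agree with it. If $\overline A=1$, the family has one member and the statement is fact (1). The next case is the three-element family of $W(B_2)$. Let $s$ and $l$ be the reflections in the short and the long simple root. The irreducible representations of $W(B_2)=\langle s,l\rangle$ are $1$, $\mathrm{sgn}$, the two-dimensional reflection representation $\sigma$, and the characters
\[
\varepsilon_s:(s,l)\mapsto(-1,1),\qquad \varepsilon_l:(s,l)\mapsto(1,-1).
\]
The family $\{\sigma,\varepsilon_s,\varepsilon_l\}$ has $\overline A=\mathbb Z/2$, and the two subgroups of $\mathbb Z/2$ give $\sigma+\varepsilon_s$ and $\sigma+\varepsilon_l$ (Section~\ref{sec:five}). Both occur, in $Sp(4,\mathbb R)$ and in $Sp(1,1)$ (Section~\ref{sec:triples}). We shall see that two such cells, glued along a center, leave the pattern.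

\subsection{Results}

\begin{theorem}\label{thm:sp}
Let $G=(Sp(4,\mathbb C)\times Sp(4,\mathbb C))/\langle(-1,-1)\rangle$, with the real form whose Lie algebra is $\mathfrak{sp}(4,\mathbb R)\oplus\mathfrak{sp}(1,1)$, and let $\lambda=((3,1),(2,1))$. Then $R(\lambda)=R(\mathfrak g,\mathfrak h)$ has type $B_2\times B_2$, and there is an HC cell $C$ with six elements, with $\overline A=(\mathbb Z/2)^2$, such that
\[
\mathbb QC\cong\sigma\otimes\sigma+\varepsilon_s\otimes\varepsilon_l+\varepsilon_l\otimes\varepsilon_s .
\]
\end{theorem}

\begin{theorem}\label{thm:spin}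
Let $G=Spin(9,\mathbb C)$, which is simple and simply connected, $G(\mathbb R)=Spin(6,3)$ and $\lambda=(2,\frac32,1,\frac12)$. Then $R(\lambda)$ has type $B_2\times B_2$, and there is an HC cell $C$ with $\mathbb QC\cong\sigma\otimes\sigma+\varepsilon_s\otimes\varepsilon_l+\varepsilon_l\otimes\varepsilon_s$.
\end{theorem}

Lemma~\ref{lem:obstruction} says that no subgroup of $(\mathbb Z/2)^2$ produces these multiplicities. Hence each theorem separately gives the following.

\begin{corollary}\label{cor:false}
The conjecture is false.
\end{corollary}

The mechanism behind Theorem~\ref{thm:sp} is this. The three-element cells of $Sp(4,\mathbb R)$ and $Sp(1,1)$ each have an outer symmetry that is $+1$ on $\sigma$ and $-1$ on the character ($\varepsilon_s$ for one group, $\varepsilon_l$ for the other). Dividing $Sp(4)\times Sp(4)$ by $(-1,-1)$ adds to $K$ one component, which acts by both symmetries at once. Invariants keep $\sigma\otimes\sigma$ and the product $\varepsilon_s\otimes\varepsilon_l$ of the two $(-1)$-parts. The module fixed by the symmetry extends to the larger $K$ in two ways, and the difference of the two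 extensions spans a line on which the \emph{opposite} character appears in each factor: $\varepsilon_l\otimes\varepsilon_s$. In Theorem~\ref{thm:spin} the group $G(\mathbb R)$ is connected, hence so is $K$; so neither a quotient of a product nor a disconnected $K$ is needed. The proof there is a multiplicity count followed by fact (1).

\section{The five representations that the conjecture allows}\label{sec:five}

We use Lusztig's parametrization for $B_2$ \cite[Ch.~4]{Lusztig}. The special irreducibles of $W(B_2)$ are $1,\sigma,\mathrm{sgn}$, and the families are $\{1\}$, $\{\mathrm{sgn}\}$ and $\{\sigma,\varepsilon_s,\varepsilon_l\}$. For the last, $\mathcal O$ is subregular and $\overline A=\mathbb Z/2=\{1,g\}$. Let $\varepsilon$ be the nontrivial character of $\mathbb Z/2$. Then $\sigma\mapsto(1,1)$, and $\{\varepsilon_s,\varepsilon_l\}$ goes bijectively to $\{(g,1),(1,\varepsilon)\}$, while $(g,\varepsilon)$ is not in the image. It does not matter for us which of the two characters is $(g,1)$.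

For $W(B_2)\times W(B_2)$ the family of $\sigma\otimes\sigma$ consists of the nine products of members of $\{\sigma,\varepsilon_s,\varepsilon_l\}$. Its group is $\overline A=(\mathbb Z/2)^2$, and the injection is the product of two copies of the one for $B_2$.

If $\overline A$ is abelian, then $\{h\Gamma:h^{-1}xh\in\Gamma\}$ is all of $\overline A/\Gamma$ if $x\in\Gamma$, and is empty otherwise. Hence
\begin{equation}\label{eq:mGamma}
m_\Gamma(x,\xi)=\begin{cases}1&\text{if }x\in\Gamma\text{ and }\xi|_\Gamma=1,\\ 0&\text{otherwise.}\end{cases}
\end{equation}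
Write $\varepsilon'$ for the character of $W(B_2)$ that maps to $(g,1)$ and $\varepsilon''$ for the one that maps to $(1,\varepsilon)$. By \eqref{eq:mGamma}, for $B_2$ the subgroups $1$ and $\mathbb Z/2$ give $\sigma+\varepsilon''$ and $\sigma+\varepsilon'$. For $B_2\times B_2$ the four subgroups $\Gamma_1\times\Gamma_2$ give the four products of such sums, and the diagonal gives $\sigma\otimes\sigma+\varepsilon'\otimes\varepsilon'+\varepsilon''\otimes\varepsilon''$. These are all five subgroups of $(\mathbb Z/2)^2$.

\begin{lemma}\label{lem:obstruction}
No subgroup $\Gamma\subset\overline A=(\mathbb Z/2)^2$ has $m_\Gamma=1$ on both $\varepsilon_s\otimes\varepsilon_l$ and $\varepsilon_l\otimes\varepsilon_s$.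
\end{lemma}

\begin{proof}
The two representations correspond, in some order, to $((g,1),1\otimes\varepsilon)$ and $((1,g),\varepsilon\otimes1)$. If $m_\Gamma=1$ on both, then $(g,1),(1,g)\in\Gamma$ by \eqref{eq:mGamma}, so $\Gamma=\overline A$. But $1\otimes\varepsilon$ is not trivial on $\overline A$.
\end{proof}

\section{Walls, \texorpdfstring{$\tau$}{tau}-invariants and cells}\label{sec:tools}

Throughout this section $R(\lambda)=R(\mathfrak g,\mathfrak h)$, so $W(\lambda)=W$. We recall what is needed about translation to walls; see \cite[Ch.~7]{Vogan} and \cite{SpehVogan}. Each $X\in\mathrm{Irr}_\lambda$ has a $\tau$-invariant $\tau(X)$, a set of simple roots. We use the same letter for a simple root and its reflection.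

\begin{itemize}
\item[(F0)] Let $\mu$ be dominant, singular exactly on the set $S$ of simple roots, with $\lambda-\mu\in\Lambda$. The translation functor $T_\lambda^\mu$ gives a bijection from $\{X\in\mathrm{Irr}_\lambda:\tau(X)\cap S=\emptyset\}$ to $\mathrm{Irr}_\mu$, and it kills all other irreducibles.
\item[(F1)] Let $\alpha$ be a simple root for which there is $\mu$ as in (F0) with $S=\{\alpha\}$, and put $\theta_\alpha=T_\mu^\lambda T_\lambda^\mu$. Then $X+s_\alpha X=[\theta_\alpha X]$. If $\alpha\in\tau(X)$, then $s_\alpha X=-X$. If $\alpha\notin\tau(X)$, then $s_\alpha X=X+U_\alpha(X)$, where $U_\alpha(X)$ is a nonnegative combination of irreducibles $Y$ with $\alpha\in\tau(Y)$.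
\end{itemize}

Two uses of these facts recur. By (F1), $\alpha\in\tau(X)$ if and only if $s_\alpha X=-X$. By (F0), the number of irreducibles at a singular infinitesimal character is the number of $X\in\mathrm{Irr}_\lambda$ whose $\tau$-invariant avoids the given walls; this count is how we shall find $\tau$-invariants. Both need a $\mu$ with $\lambda-\mu\in\Lambda$, and whether one exists depends on the weight lattice of $G$. This is why parities of weights are checked below.

The next two lemmas turn the action of $W$ into information on cells.

\begin{lemma}\label{lem:order}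
Assume that for every simple root $\alpha$ there is $\mu$ as in \textup{(F1)}. Then $\{Y:Y\le_{LR}X\}$ is the smallest subset of $\mathrm{Irr}_\lambda$ that contains $X$ and has $W$-stable span.
\end{lemma}

\begin{proof}
Let $\alpha$ be a simple root, $\mu$ as in (F1), and $F$ the irreducible representation of $G$ of extremal weight $\mu-\lambda$. Then $T_\lambda^\mu$ is cut out of $F\otimes\cdot$ and $T_\mu^\lambda$ out of $F^*\otimes\cdot$, so the constituents of $U_\alpha(Y)$ occur in $F^*\otimes F\otimes Y$. The center of $G$ acts trivially on $F^*\otimes F$, so this is a representation of $G^{ad}$, and the constituents of $U_\alpha(Y)$ are $\le_{LR}Y$. With the transitivity of $\le_{LR}$ and (F1), the set $\{Y\le_{LR}X\}$ has stable span.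

Conversely, let $F$ be a representation of $G^{ad}$. The part of $[F\otimes X]$ of infinitesimal character $\lambda$ is $\sum_\nu\Theta_X(\lambda+\nu)$ over the weights $\nu$ of $F$ (with multiplicity) such that $\lambda+\nu=w\lambda$ for some $w\in W$, and $\Theta_X(w\lambda)=w^{-1}X$. So this part lies in every $W$-stable span that contains $X$. It is the class of a module, hence all its constituents have positive coefficient, and they belong to every subset that contains $X$ and has stable span.
\end{proof}

\begin{lemma}\label{lem:singletons}
Keep the assumption of Lemma~\textup{\ref{lem:order}}.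
\begin{enumerate}
\item[(a)] An irreducible with $\tau(X)=\emptyset$ is a cell by itself.
\item[(b)] An irreducible whose $\tau$-invariant contains all simple roots is a cell by itself, and nothing else is $\le_{LR}$ it.
\item[(c)] If $W=W(B_2)$, no one-element cell $\{X\}$ has $\tau(X)=\{s\}$ or $\tau(X)=\{l\}$.
\end{enumerate}
\end{lemma}

\begin{proof}
By (F1), for any $Z$ the set consisting of $Z$ and all $Y$ with $\tau(Y)\ne\emptyset$ has stable span. So, by Lemma~\ref{lem:order}, $Y\le_{LR}Z$ and $Y\neq Z$ imply $\tau(Y)\ne\emptyset$. If $\tau(X)=\emptyset$, it follows that $X\le_{LR}Z$ is impossible for $Z\neq X$; this is (a). In (b) the line spanned by $X$ is stable.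

For (c), let $\{X\}$ be a cell with $\tau(X)=\{p\}$, $\{p,q\}=\{s,l\}$. Then $pX=-X$ and $qX=X+U_q(X)$. The constituents of $U_q(X)$ are $\le_{LR}X$, and they are different from $X$ because $q\notin\tau(X)$; so they vanish in the cell representation. Hence the cell representation is $\varepsilon_p$, which is not special. This contradicts fact (1).
\end{proof}

\emph{Twists.} Let $a\in G$ normalize $K$. For a $(\mathfrak g,K)$-module $X$ let $X^a$ be the same space with $x\in\mathfrak g$ acting as $\mathrm{Ad}(a)x$ did and $k\in K$ acting as $aka^{-1}$ did. Twisting preserves infinitesimal and central characters. If $F$ is a representation of $G$, then $F^a\cong F$ by the action of $a$ on $F$, so $(F\otimes X)^a\cong F\otimes X^a$. Hence twisting commutes with translation functors and coherent continuation, and it preserves $\tau$ and $\le_{LR}$. If $a\in K$, then $X^a\cong X$.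

\section{Two cells with three elements}\label{sec:triples}

For $Sp(4,\mathbb C)$ we use $\mathfrak h^*=\mathbb C^2$ with simple roots $s:e_1-e_2$ and $l:2e_2$. The weight lattice is $\Lambda=\mathbb Z^2$, the root lattice consists of the vectors with even coordinate sum, and $\rho=(2,1)$. For dominant regular $\lambda\in\mathbb Z^2$ the assumption of Lemma~\ref{lem:order} holds, with $\mu=(1,1)$ for $s$ and $\mu=(1,0)$ for $l$.

\subsection{The normal form}

A three-element cell with the right $\tau$-invariants and a symmetry that swaps two of its elements has only one possible shape.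

\begin{lemma}\label{lem:triple}
Consider a real form of $Sp(4,\mathbb C)$, with $K$ the fixed group of its Cartan involution, and a dominant regular $\lambda\in\mathbb Z^2$. Let $C=\{X_+,X_-,X_0\}$ be a cell with $\tau(X_\pm)=\{p\}$ and $\tau(X_0)=\{q\}$, where $\{p,q\}=\{s,l\}$. Let $a\in Sp(4,\mathbb C)$ normalize $K$, and suppose that twisting by $a$ interchanges $X_+$ and $X_-$ and fixes $X_0$. Then, modulo irreducibles that are $\le_{LR}C$ and not in $C$,
\begin{equation}\label{eq:triple}
pX_\pm=-X_\pm,\qquad qX_0=-X_0,\qquad pX_0\equiv X_0+X_++X_-,\qquad qX_\pm\equiv X_\pm+X_0 ,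
\end{equation}
and
\[
\mathbb QC\cong\sigma\oplus\varepsilon_p,\qquad a=+1\text{ on }\sigma=\langle X_++X_-,\,X_0\rangle,\qquad a=-1\text{ on }\varepsilon_p=\langle X_+-X_-\rangle .
\]
\end{lemma}

\begin{proof}
The first two formulas are (F1). Let $m$ be the coefficient of $X_+$ in $pX_0$; since $a$ fixes $X_0$ and commutes with $W$, it is also the coefficient of $X_-$. Let $n$ be the coefficient of $X_0$ in $qX_+$, equally in $qX_-$. By (F1) no other members of $C$ occur in $U_p(X_0)$ or $U_q(X_\pm)$. So $X_+-X_-$ spans a copy of $\varepsilon_p$, and on $\langle X_++X_-,X_0\rangle$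
\[
p=\begin{pmatrix}-1&m\\0&1\end{pmatrix},\qquad q=\begin{pmatrix}1&0\\2n&-1\end{pmatrix}.
\]
The $(-1)$-lines of $p$ and $q$ differ, so $\mathrm{sgn}$ does not occur in this plane. Both traces are $0$, so if $1$ occurred, then the complementary line would be $\mathrm{sgn}$; hence $1$ does not occur either. By fact (1) some special representation occurs in $\mathbb QC$. It is not the line $\varepsilon_p$, so it occurs in the plane, and the plane is $\sigma$. In $\sigma$ the element $pq$ is a rotation by $90^\circ$, so $0=\mathrm{tr}(pq)=2mn-2$. As $m,n$ are nonnegative integers, $m=n=1$.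
\end{proof}

We call such a $C$, with its twist $a$, a \emph{swapped triple of type} $p$. We now find a swapped triple of type $s$ in $Sp(4,\mathbb R)$ and one of type $l$ in $Sp(1,1)$. Later they have to be glued along $-1\in Sp(4)$, so $-1$ must act by the same scalar on both. This is why the first one is taken at $(3,1)$ rather than at $\rho$.

\subsection{\texorpdfstring{$Sp(4,\mathbb R)$ at $\lambda_1=(3,1)$}{Sp(4,R) at (3,1)}}

Let $H_1=Sp(4,\mathbb C)$, $\theta_1=\mathrm{Ad}(J)$ with $J=\begin{pmatrix}0&I\\-I&0\end{pmatrix}$, so $K_1=H_1^{\theta_1}\cong GL(2,\mathbb C)$, and let $a=\mathrm{diag}(i,i,-i,-i)\in H_1$. Then $\theta_1(a)=-a$, so $a$ normalizes $K_1$, and $a^2=-1$. As $a=ig_0$ with $g_0=\mathrm{diag}(1,1,-1,-1)$, twisting by $a$ is twisting representations of $Sp(4,\mathbb R)$ by $\mathrm{Ad}(g_0)$.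

Let $I_+$ be the set of irreducibles of infinitesimal character $(3,1)$ on which $-1$ acts trivially. Representations of $H_1^{ad}$ preserve central characters, so everything $\le_{LR}$ a member of $I_+$ is in $I_+$.

\begin{proposition}\label{prop:split}
The set $I_+$ has six elements. Three of them have empty $\tau$-invariant. The other three form, with the twist $a$, a swapped triple $C_1=\{X_+,X_-,X_0\}$ of type $s$: $\tau(X_\pm)=\{s\}$ and $\tau(X_0)=\{l\}$.
\end{proposition}

We count with the Langlands classification: irreducibles correspond to triples of a standard parabolic $P=MAN$, an irreducible tempered representation of $M$, and a strictly dominant $\nu$. The parabolics are $G$, $P_2$ with Levi $GL(2,\mathbb R)$, $P_1$ with Levi $GL(1,\mathbb R)\times SL(2,\mathbb R)$, and the minimal one $B$. Let $D_k^\pm$ ($k\ge1$; limits for $k=0$) be the (limits of) discrete series of $SL(2,\mathbb R)$ of infinitesimal character $k$, on which $-1$ acts by $(-1)^{k+1}$. Let $D_k$ ($k\ge 1$) be the discrete series of $GL(2,\mathbb R)$ of infinitesimal character $(\frac k2,-\frac k2)$; here $-I$ acts by $(-1)^{k+1}$.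 All infinitesimal characters below are real, so a tempered irreducible is a discrete series or a constituent of some $\mathrm{Ind}(\delta\otimes1)$ with $\delta$ a discrete series of $M$. The infinitesimal characters of these induced representations are $(\frac k2,\frac k2)$ for $P_2$, $(k,0)$ for $P_1$ and $(0,0)$ for $B$. A discrete series with parameter $(x_1,x_2)$ has $K$-types congruent to $(x_1,x_2)+\rho$ modulo the root lattice, so $-1$ acts by $(-1)^{x_1+x_2+1}$.

\begin{proof}
\emph{At $(3,1)$, with $-1$ trivial.}
\begin{itemize}
\item $G$: a tempered representation here is a discrete series, and $-1$ acts by $-1$. None.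
\item $P_2$: for $D_k|\det|^\nu$ we need $\{|\nu\pm\frac k2|\}=\{3,1\}$, so $(\nu,k)=(2,2)$ or $(1,4)$, and $-1$ acts by $-1$. Unitary principal series of $GL(2,\mathbb R)$ give $(\nu,\nu)$. None.
\item $P_1$: $\mathrm{sgn}^\epsilon|\cdot|^\nu\otimes D_k^\pm$ with $(\nu,k)=(3,1)$ or $(1,3)$. As $k$ is odd, $\epsilon=0$. Four.
\item $B$: $\nu=(3,1)$ and characters $(\mathrm{sgn}^{\epsilon_1},\mathrm{sgn}^{\epsilon_2})$ with $\epsilon_1=\epsilon_2$. Two.
\end{itemize}
So $|I_+|=6$. The automorphism $\mathrm{Ad}(g_0)$ preserves $P_1$ and $B$. It is trivial on $GL(1,\mathbb R)$ and on the diagonal torus, and on $SL(2,\mathbb R)$ it is conjugation by $\mathrm{diag}(1,-1)$, which exchanges $D_k^+$ and $D_k^-$. Hence \emph{$a$ fixes exactly two elements of $I_+$} and interchanges the other four in pairs.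

\emph{At $(1,1)$, the wall of $s$, with $-1$ trivial.} Here $(3,1)-(1,1)$ is in the root lattice, so translation preserves the action of $-1$.
\begin{itemize}
\item $G$: only $\mathrm{Ind}_{P_2}(D_2)$ has this infinitesimal character, and there $-1$ acts by $-1$. None.
\item $P_2$: with $D_k$ and $\nu>0$ the numbers $\nu+\frac k2$ and $|\nu-\frac k2|$ are different; none. With $\nu=1$ and an irreducible unitary principal series $(\mathrm{sgn}^{\epsilon_1},\mathrm{sgn}^{\epsilon_2})$ of $GL(2,\mathbb R)$ at $0$, we need $\epsilon_1=\epsilon_2$. Two.
\item $P_1$: $\nu=1$, $k=1$, $\epsilon=0$: $|\cdot|\otimes D_1^\pm$. Two.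
\item $B$: $(1,1)$ is not strictly dominant. None.
\end{itemize}
The total is $4$. By (F0), exactly \emph{two} elements of $I_+$, say $X_+$ and $X_-$, have $s\in\tau$.

\emph{At $(2,0)$, the wall of $l$, with $-1$ trivial.} The difference $(1,1)$ is in the root lattice.
\begin{itemize}
\item $P_1$: $\nu=2$ with a tempered representation of $SL(2,\mathbb R)$ of infinitesimal character $0$: the irreducible spherical principal series with $\epsilon=0$, or $D_0^\pm$ with $\epsilon=1$. Three.
\item $P_2$: only $\nu=1$, $k=2$, where $-1$ acts by $-1$; the unitary principal series of $GL(2,\mathbb R)$ give $(\nu,\nu)$. None.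
\item $B$: $(2,0)$ is not strictly dominant. None.
\item $G$: the constituents of $\mathrm{Ind}_{P_1}(\mathrm{sgn}\otimes D_2^\pm)$; let $N$ be their number. The data for $+$ and $-$ are not conjugate, so the two induced representations have no common constituent, and $a$ interchanges them. So $N\ge2$ is even.
\end{itemize}
By (F0), $3+N\le6$. So $N=2$, the total is $5$, and exactly \emph{one} element of $I_+$, say $X_0$, has $l\in\tau$.

\emph{$X_0\ne X_\pm$.} Suppose $X_0=X_-$. Then $\tau(X_0)=\{s,l\}$, so $X_0$ is a cell by itself. All elements of $I_+$ other than $X_\pm$ have empty $\tau$ and are cells by themselves. So $\{X_+\}$ is a one-element cell with $\tau(X_+)=\{s\}$, which Lemma~\ref{lem:singletons}(c) excludes. By symmetry $X_0\neq X_+$.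

So $\tau(X_\pm)=\{s\}$, $\tau(X_0)=\{l\}$, and the other three elements have empty $\tau$ and are cells by themselves. By Lemma~\ref{lem:singletons}(c) none of $X_+,X_-,X_0$ is a one-element cell, so together they form one cell.

\emph{The twist.} Twisting by $a$ preserves $\tau$, so it fixes $X_0$ and preserves $\{X_+,X_-\}$. The three elements with empty $\tau$ form an $a$-stable set of odd size, so one of them is fixed. As $a$ fixes only two elements of $I_+$, it does not fix $X_\pm$, so it interchanges them.
\end{proof}

Only $X_\pm$ and $X_0$ in $I_+$ have nonempty $\tau$, so for $C_1$ the formulas \eqref{eq:triple} hold exactly, without lower terms.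

\subsection{\texorpdfstring{$Sp(1,1)$ at $\lambda_2=(2,1)$}{Sp(1,1) at (2,1)}}

Let $H_2=Sp(4,\mathbb C)$ act on $\mathbb C^2\oplus\mathbb C^2$ (an orthogonal sum of symplectic planes), let $\theta_2=\mathrm{Ad}(1_2,-1_2)$, so $K_2=SL(2)\times SL(2)$ with roots $\pm2e_1,\pm2e_2$, and let $b\in H_2$ interchange the two planes, with $b^2=1$. Then $\theta_2(b)=-b$, so $b$ normalizes $K_2$.

\begin{proposition}\label{prop:rankone}
There are four irreducibles of infinitesimal character $(2,1)$, and $-1$ acts trivially on all of them. One is the trivial representation, and the others form a swapped triple $C_2=\{Y_+,Y_-,Y_0\}$ of type $l$ with twist $b$: $\tau(Y_\pm)=\{l\}$ and $\tau(Y_0)=\{s\}$.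
\end{proposition}

\begin{proof}
The only proper parabolic has Levi $\mathbb H^\times$. Its data are the $m$-dimensional representation of $SU(2)$ ($m\ge1$), on which $-1$ acts by $(-1)^{m+1}$, and a number $\nu$; the infinitesimal character is $(\frac{m+\nu}2,\frac{m-\nu}2)$ up to $W$. At a real infinitesimal character an irreducible is a discrete series (then the infinitesimal character is regular), a constituent of a representation induced from $\nu=0$ (then it is $(\frac m2,\frac m2)$), or a Langlands quotient with $\nu>0$.

\emph{At $(2,1)$.} There are $|W|/|W_{K_2}|=8/4=2$ discrete series $Y_+,Y_-$, with parameters $(2,1)$ and $(1,2)$. They are interchanged by $b$, and $-1$ acts on them by $(-1)^{2+1+1}=1$. There are two Langlands quotients, for $(m,\nu)=(1,3)$, which is the trivial representation, and for $(3,1)$, which we call $Y_0$. On these $-1$ acts trivially as $m$ is odd. The value $\nu=0$ does not occur. The twist by $b$ fixes the trivial representation, hence also $Y_0$.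

\emph{At $(1,0)$, the wall of $l$.} The only datum is $(m,\nu)=(1,1)$, with one irreducible. By (F0) exactly one irreducible at $(2,1)$ has $l\notin\tau$. It is $b$-fixed. It is not the trivial representation, which has $\tau=\{s,l\}$ because coherent continuation acts on it by $\mathrm{sgn}$. So it is $Y_0$, and $l\in\tau(Y_\pm)$.

\emph{At $(0,0)$.} There are no irreducibles, as $m\ge1$ and $(0,0)$ is not regular. By (F0) with $S=\{s,l\}$, no $\tau$-invariant at $(2,1)$ is empty. So $\tau(Y_0)=\{s\}$.

\emph{At $(1,1)$, the wall of $s$.} The representation induced from $(m,\nu)=(2,0)$ is nonzero, so some irreducible at $(2,1)$ has $s\notin\tau$. (Here $-1$ acts by $-1$ at $(1,1)$; this does not matter, as $(2,1)-(1,1)$ is a weight of $Sp(4)$.) It is neither the trivial representation nor $Y_0$, so by $b$-symmetry $s\notin\tau(Y_\pm)$, and $\tau(Y_\pm)=\{l\}$.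

By Lemma~\ref{lem:singletons}(b) the trivial representation is a cell by itself, and by (c) none of $Y_0,Y_\pm$ is. So these three form one cell.
\end{proof}

For $C_2$ the lower terms in \eqref{eq:triple} are multiples of the trivial representation. By Lemma~\ref{lem:triple},
\[
\mathbb QC_1=\sigma\ (a=+1)\ \oplus\ \varepsilon_s\ (a=-1),\qquad
\mathbb QC_2=\sigma\ (b=+1)\ \oplus\ \varepsilon_l\ (b=-1).
\]

\section{One more component in \texorpdfstring{$K$}{K}}\label{sec:glue}

\subsection{Illustration: one factor}\label{sec:onefactor}

Before gluing two factors we look at what one added component does to one triple. This subsection is not used in the proofs. Let $G=H_1/\{\pm1\}$ with $\theta=\theta_1$, at $\lambda_1=(3,1)$. An element $x$ of $H_1$ represents a $\theta$-fixed point of $G$ if and only if $\theta_1(x)=\pm x$, and $\{x:\theta_1(x)=-x\}=aK_1$, so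
\[
K=G^\theta=(K_1\cup aK_1)/\{\pm1\}.
\]
Let $K'=K_1/\{\pm1\}$ and let $\chi$ be the nontrivial character of $K/K'$. Then $\otimes\chi$ acts on $(\mathfrak g,K)$-modules. The irreducible $(\mathfrak g,K')$-modules at $\lambda_1$ are the elements of $I_+$. By Clifford theory for $K'\subset K$ (spelled out in Section~\ref{sec:twofactors}), the irreducible $(\mathfrak g,K)$-modules over $C_1$ are one module $X$ with $X|_{K'}=X_+\oplus X_-$, which is fixed by $\otimes\chi$, and two extensions $X_0^+$ and $X_0^-=X_0^+\otimes\chi$ of $X_0$. Restriction to $K'$ and $\otimes\chi$ commute with coherent continuation. The weights of $G$ are the vectors with even sum, so (F1) applies with $\mu=(1,1)$ for $s$ and $\mu=(2,0)$ for $l$. Hence $\tau(X)=\{s\}$, $\tau(X_0^\pm)=\{l\}$, and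
\[
sX_0^\pm=X_0^\pm+X,\qquad lX=X+X_0^++X_0^- .
\]
Indeed $U_s(X_0^\pm)$ restricts to $X_++X_-$. And $U_l(X)$ restricts to $2X_0$, so it is $iX_0^++jX_0^-$ with $i+j=2$; as it is invariant under $\otimes\chi$, $i=j=1$. All other irreducibles lie over elements of $I_+$ with empty $\tau$, so they have empty $\tau$ and are cells by themselves. So $\{X,X_0^+,X_0^-\}$ is a cell. The vectors $X$ and $X_0^++X_0^-$ restrict to $X_++X_-$ and $2X_0$, so they span a copy of $\sigma$, while on $X_0^+-X_0^-$ we have $s=1$ and $l=-1$. The cell representation is
\[
\sigma+\varepsilon_l\quad\text{for }K,\qquad\text{against}\quad\sigma+\varepsilon_s\quad\text{for }K_1 .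
\]

In the graph with an edge for each nonzero coefficient, the path $X_+ - X_0 - X_-$ has become the path $X_0^+ - X - X_0^-$: the two ends are folded into one vertex, and the old middle vertex is split into two. Thus the added component exchanges $\varepsilon_s$ and $\varepsilon_l$, that is, the two subgroups of $\mathbb Z/2$. This does not contradict the conjecture. With two factors and only \emph{one} added component, the old and the new characters survive side by side: the product of the two anti-invariant vectors is invariant and gives the old characters, and the two extensions of the fixed module give the new ones.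

\subsection{Two factors}\label{sec:twofactors}

For $i=1,2$ let $H_i=Sp(4,\mathbb C)$ with an involution $\theta_i$ (the Cartan involution of a real form), $K_i=H_i^{\theta_i}$, and $a_i\in H_i$ with $\theta_i(a_i)=-a_i$. Then $a_i$ normalizes $K_i$ and $a_i^2\in K_i$. Let $\lambda_i\in\mathbb Z^2$ be dominant regular, and let $C_1=\{X_+,X_-,X_0\}$ and $C_2=\{Y_+,Y_-,Y_0\}$ be swapped triples at $\lambda_1$ and $\lambda_2$ of types $p_1$ and $p_2$, with twists $a_1$ and $a_2$. Write $\{p_i,q_i\}=\{s_i,l_i\}$. Finally, suppose that $-1$ acts by the same scalar on $C_1$ and on $C_2$. Put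
\[
G=(H_1\times H_2)/\langle(-1,-1)\rangle,\qquad\theta=\theta_1\times\theta_2,\qquad K=G^\theta,\qquad\lambda=(\lambda_1,\lambda_2).
\]

\begin{proposition}\label{prop:glue}
The irreducible $(\mathfrak g,K)$-modules that lie over $C_1\times C_2$ form an HC cell $C$ with six elements, and
\[
\mathbb QC\cong\sigma\otimes\sigma+\varepsilon_{p_1}\otimes\varepsilon_{p_2}+\varepsilon_{q_1}\otimes\varepsilon_{q_2}.
\]
\end{proposition}

The rest of this subsection is the proof; ``lying over'' is made precise on the way. The plan is to list the six modules by Clifford theory, to compute the action of the simple reflections on them by restriction to the factors, and to read off the cell and its representation.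

\emph{The group $K$.} We have $K=\{(x,y):(\theta_1x,\theta_2y)=\pm(x,y)\}/\langle(-1,-1)\rangle=K'\sqcup tK'$ with $K'=(K_1\times K_2)/\langle(-1,-1)\rangle$ and $t=(a_1,a_2)$. Moreover $t^2=(a_1^2,a_2^2)\in K'$. Let $\chi$ be the nontrivial character of $K/K'$.

\emph{Facts \textup{(F1)} and Lemma~\textup{\ref{lem:order}} apply to $G$ at $\lambda$.} As $\lambda\in\mathbb Z^4$ is integral, $R(\lambda)=R(\mathfrak g,\mathfrak h)$. The weights of $G$ are the vectors of $\mathbb Z^4$ with even total sum. For a simple root of the $i$-th factor let $\mu$ have $i$-th component $(1,1)$ (for $s_i$) or $(1,0)$ (for $l_i$), and the other component $\lambda_j$ or $\lambda_j+(1,0)$, whichever makes the total sum of $\lambda-\mu$ even. Then $\mu$ is dominant and singular exactly on the given root. The parity is repaired in the other factor.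

\emph{$(\mathfrak g,K')$-modules.} The irreducible ones at $\lambda$ are the $X\boxtimes Y$ with equal action of $-1$ on $X$ and $Y$. If $\Theta_X$ and $\Theta_Y$ are coherent, so is $(\nu_1,\nu_2)\mapsto\Theta_X(\nu_1)\boxtimes\Theta_Y(\nu_2)$; hence $W_1\times W_2$ (where $W_i\cong W(B_2)$) acts factorwise. Twisting by $t$ takes $X\boxtimes Y$ to $X^{a_1}\boxtimes Y^{a_2}$. As $G^{ad}=H_1^{ad}\times H_2^{ad}$, a representation $F$ of $G^{ad}$ is a sum of products $F_1\otimes F_2$, so if $X'\boxtimes Y'$ is a constituent of $F\otimes(X\boxtimes Y)$, then $X'\le_{LR}X$ and $Y'\le_{LR}Y$. Restriction from $K$ to $K'$ and $\otimes\chi$ commute with tensoring by representations of $G$, hence with coherent continuation.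

\emph{Clifford theory.} Let $Z$ be an irreducible $(\mathfrak g,K)$-module and $D$ an irreducible $(\mathfrak g,K')$-submodule of it. Then $Z=D+tD$ and $tD\cong D^t$ (as $t^2\in K'$, twisting by $t$ and by $t^{-1}$ agree up to isomorphism). We say that $Z$ \emph{lies over} the constituents of $Z|_{K'}$. If $D^t\not\cong D$, there is exactly one irreducible over $\{D,D^t\}$, the module induced from $D$; it restricts to $D\oplus D^t$ and is fixed by $\otimes\chi$. If $D^t\cong D$, let $T:D\to D$ be a linear isomorphism realizing the twist. Then $T^2$ and the action of $t^2$ realize the same twist, so by Schur's lemma they are proportional. Rescaling $T$ makes them equal, and $T$ is then determined up to sign. So $D$ extends to $K$ in exactly two ways, interchanged by $\otimes\chi$. The module induced from $D$ is the sum of these two extensions, so by Frobenius reciprocity nothing else lies over $D$.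

\emph{The six modules.} The twist by $t$ exchanges $X_+$ with $X_-$ and $Y_+$ with $Y_-$, and fixes $X_0$ and $Y_0$. So the irreducibles over $C_1\times C_2$ are
\begin{itemize}
\item $Z_1$ over $\{X_+\boxtimes Y_+,X_-\boxtimes Y_-\}$ and $Z_2$ over $\{X_+\boxtimes Y_-,X_-\boxtimes Y_+\}$, with $\tau=\{p_1,p_2\}$;
\item $A$ over $\{X_+\boxtimes Y_0,X_-\boxtimes Y_0\}$, with $\tau=\{p_1,q_2\}$;
\item $B$ over $\{X_0\boxtimes Y_+,X_0\boxtimes Y_-\}$, with $\tau=\{q_1,p_2\}$;
\item $D^+$ and $D^-=D^+\otimes\chi$, the two extensions of $X_0\boxtimes Y_0$, with $\tau=\{q_1,q_2\}$.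
\end{itemize}
Here $\tau(Z)=\tau(X)\sqcup\tau(Y)$ for any constituent $X\boxtimes Y$ of $Z|_{K'}$; by twisting, this set does not depend on the constituent. Indeed, if $\alpha$ is in this set, then $s_\alpha$ is $-1$ on $Z|_{K'}$; so $s_\alpha Z=Z+U_\alpha(Z)$, which restricts to a nonzero nonnegative combination, is impossible, and $\alpha\in\tau(Z)$. If $\alpha$ is not in this set, then by (F1) for the factors $s_\alpha$ takes $Z|_{K'}$ to itself plus a nonnegative combination, so $s_\alpha Z\ne-Z$ and $\alpha\notin\tau(Z)$.

\emph{A cell that meets this set of six is contained in it.} Let $Z$ be one of the six, let $Z'$ lie over $X'\boxtimes Y'$, and let $Z\sim Z'$. Restricting $Z'\le_{LR}Z$ to $K'$ gives $X'\le_{LR}X_1$ for some $X_1\in C_1$. Restricting $Z\le_{LR}Z'$ gives $X_2\le_{LR}X'$ or $X_2\le_{LR}X'^{a_1}$ for some $X_2\in C_1$. In the second case $X_2^{a_1}\le_{LR}X'^{a_1^2}\cong X'$, because $a_1^2\in K_1$, and $X_2^{a_1}\in C_1$. So $X'\in C_1$ in both cases. In the same way, with $a_2^2\in K_2$, we get $Y'\in C_2$. So $Z'$ is one of the six.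

\emph{The action.} Write $\equiv$ for equality modulo irreducibles that are not among the six. For $\alpha\notin\tau(Z)$ we have $s_\alpha Z=Z+U_\alpha(Z)$ by (F1), where $U_\alpha(Z)$ is a nonnegative combination of irreducibles. The restriction of $U_\alpha(Z)$ to $K'$ is computed factorwise from \eqref{eq:triple}, and irreducibles other than the six contribute to it no terms in $C_1\times C_2$. In each line below, the first column gives the part of $U_\alpha(Z)|_{K'}$ in $C_1\times C_2$, and the second column the conclusion.
\[
\begin{array}{ll}
U_{p_1}(D^\pm):\ (X_++X_-)\boxtimes Y_0, & p_1D^\pm\equiv D^\pm+A;\\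
U_{p_2}(D^\pm):\ X_0\boxtimes(Y_++Y_-), & p_2D^\pm\equiv D^\pm+B;\\
U_{q_1}(A):\ 2\,X_0\boxtimes Y_0, & q_1A\equiv A+D^++D^-;\\
U_{p_2}(A):\ (X_++X_-)\boxtimes(Y_++Y_-), & p_2A\equiv A+Z_1+Z_2;\\
U_{q_2}(B):\ 2\,X_0\boxtimes Y_0, & q_2B\equiv B+D^++D^-;\\
U_{p_1}(B):\ (X_++X_-)\boxtimes(Y_++Y_-), & p_1B\equiv B+Z_1+Z_2;\\
U_{q_1}(Z_i):\ X_0\boxtimes(Y_++Y_-), & q_1Z_i\equiv Z_i+B;\\
U_{q_2}(Z_i):\ (X_++X_-)\boxtimes Y_0, & q_2Z_i\equiv Z_i+A.
\end{array}
\]
The restriction determines the combination, except for $q_1A$ and $q_2B$: there it only shows that $iD^++jD^-$ with $i+j=2$ occurs. Since $A\otimes\chi\cong A$ and $B\otimes\chi\cong B$, and since $\otimes\chi$ exchanges $D^+$ and $D^-$, we have $i=j=1$. See Figure~\ref{fig:six}.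

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.0]
\node (A) at (3,1.7) {$A\ \{p_1,q_2\}$};
\node (B) at (3,-1.7) {$B\ \{q_1,p_2\}$};
\node (Z1) at (-1.2,0) {$Z_1\ \{p_1,p_2\}$};
\node (Z2) at (1.6,0) {$Z_2\ \{p_1,p_2\}$};
\node (D1) at (4.4,0) {$D^+\ \{q_1,q_2\}$};
\node (D2) at (7.2,0) {$D^-\ \{q_1,q_2\}$};
\draw (A)--(Z1) (A)--(Z2) (A)--(D1) (A)--(D2);
\draw (B)--(Z1) (B)--(Z2) (B)--(D1) (B)--(D2);
\end{tikzpicture}
\caption{The six-element cell glued from two three-element cells of types $p_1$ and $p_2$. Each module is shown with its $\tau$-invariant. A simple reflection in $\tau(V)$ acts on $V$ by $-1$. A simple reflection $\alpha\notin\tau(V)$ takes $V$ to $V$ plus the sum of the neighbors of $V$ whose $\tau$-invariant contains $\alpha$, modulo lower cells.}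
\label{fig:six}
\end{figure}

By Lemma~\ref{lem:order}, neighbors in the figure are $\le_{LR}$ each other: each edge is used in both directions in the table. The graph is connected, so the six modules form one cell $C$.

\emph{The representation.} By the table and the $\tau$-invariants, $Z_1-Z_2$ spans a line in $\mathbb QC$ on which $p_1,p_2$ act by $-1$ and $q_1,q_2$ by $+1$, a copy of $\varepsilon_{p_1}\otimes\varepsilon_{p_2}$. On the line of $D^+-D^-$ the reflections $q_1,q_2$ act by $-1$ and $p_1,p_2$ by $+1$, so it is a copy of $\varepsilon_{q_1}\otimes\varepsilon_{q_2}$. The span $V$ of $Z_1+Z_2$, $A$, $B$ and $D^++D^-$ is stable and complementary to the two lines. To identify it, we restrict to $K'$. If $Z'\le_{LR}C$, then the constituents $X'\boxtimes Y'$ of $Z'|_{K'}$ satisfy $X'\le_{LR}C_1$ and $Y'\le_{LR}C_2$; and if $Z'\notin C$, they are not in $C_1\times C_2$. So restriction induces a $W_1\times W_2$-map $\mathbb QC\to\mathbb QC_1\otimes\mathbb QC_2$. It takes the four basis vectors of $V$ to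
\[
(X_++X_-)\otimes(Y_++Y_-),\quad (X_++X_-)\otimes Y_0,\quad X_0\otimes(Y_++Y_-),\quad 2X_0\otimes Y_0,
\]
a basis of $\sigma\otimes\sigma$ by Lemma~\ref{lem:triple}. Hence $V\cong\sigma\otimes\sigma$, which completes the proof of Proposition~\ref{prop:glue}. \qed

\subsection{Proof of Theorem \ref{thm:sp}}

Take $H_1,\theta_1,\lambda_1=(3,1),C_1$ from Proposition~\ref{prop:split} and $H_2,\theta_2,\lambda_2=(2,1),C_2$ from Proposition~\ref{prop:rankone}, with $a_1=a$ and $a_2=b$. The infinitesimal character $\lambda$ is integral, so $R(\lambda)=R(\mathfrak g,\mathfrak h)$ has type $B_2\times B_2$. On both cells $-1$ acts trivially. The types are $p_1=s$ and $p_2=l$, so Proposition~\ref{prop:glue} gives a cell with six elements and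
\[
\mathbb QC\cong\sigma\otimes\sigma+\varepsilon_s\otimes\varepsilon_l+\varepsilon_l\otimes\varepsilon_s .
\]
The special member is $\sigma\otimes\sigma$, so $\overline A=(\mathbb Z/2)^2$ by Section~\ref{sec:five}. \qed

\begin{remark}\label{rem:quotient}
The central quotient is essential to this construction. For $H_1\times H_2$ itself, with $K_1\times K_2$, the cell is $C_1\times C_2$ and its representation $(\sigma+\varepsilon_s)\otimes(\sigma+\varepsilon_l)$ comes from a subgroup $\Gamma_1\times\Gamma_2$.
\end{remark}

\begin{remark}\label{rem:labels}
The labels cannot be blamed. Take two copies of $H_2$, with $\lambda=((2,1),(2,1))$ and $t=(b,b)$. Proposition~\ref{prop:glue} gives a cell with representation $\sigma\otimes\sigma+\varepsilon_l\otimes\varepsilon_l+\varepsilon_s\otimes\varepsilon_s$, which comes from the diagonal subgroup. If one allowed the two factors of $R(\lambda)$ to be labeled differently, so that $\varepsilon_s$ were $(g,1)$ in one factor and $(1,\varepsilon)$ in the other, then the two cells would only exchange roles: the cell of Theorem~\ref{thm:sp} would come from the diagonal, and this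 one, consisting of $\sigma\otimes\sigma$, $((g,1),1\otimes\varepsilon)$ and $((1,g),\varepsilon\otimes1)$, would violate the conjecture.
\end{remark}

\section{\texorpdfstring{$Spin(6,3)$}{Spin(6,3)}}\label{sec:spin}

Let $G=Spin(9,\mathbb C)$, with roots $\pm e_i\pm e_j$, $\pm e_i$, coroots $\pm e_i\pm e_j$, $\pm2e_i$, and root lattice $\mathbb Z^4$. Let $z$ be the nontrivial element of the kernel of $Spin\to SO$. A module is \emph{genuine} if $z$ acts by $-1$. The group $G(\mathbb R)=Spin(6,3)$ is connected, with image $SO_0(6,3)$ in $SO(6,3)$.

For $\lambda=(2,\frac32,1,\frac12)$ the integral roots are all $\pm e_i$, and those $\pm e_i\pm e_j$ for which $\lambda_i-\lambda_j\in\mathbb Z$. So $R(\lambda)=B_2\times B_2$ and $W(\lambda)=W_{\mathrm h}\times W_{\mathrm i}$, where $W_{\mathrm h}$ acts on the coordinates with half-integral values $\pm\frac32,\pm\frac12$ and $W_{\mathrm i}$ on those with integral values $\pm2,\pm1$. (\emph{Half-integral} means in $\mathbb Z+\frac12$.) In tensor products the $W_{\mathrm h}$-factor comes first. In each factor $s$ is a reflection in some $e_i$ and $l$ a reflection in some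 $e_i\pm e_j$.

Here we do not construct modules. We decompose the genuine part of the coherent continuation representation and see that, from the family of $\sigma\otimes\sigma$, only three members occur, each once. Fact (1) then puts them into one cell.

\subsection{Coherent continuation of standard modules}\label{sec:standard}

This is the argument of Barbasch--Vogan \cite[Prop.~2.4]{BV}, for general regular $\lambda$. The point is that, up to signs and up to more split Cartan subgroups, $W(\lambda)$ permutes the standard modules; so the representation is a sum of representations induced from characters of stabilizers.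

A basis of the Grothendieck group is given by standard modules $X(\gamma)$, indexed by $G(\mathbb R)$-conjugacy classes of triples $\gamma=(H,\kappa,\bar\gamma)$. Here $H=TA$ is a $\theta$-stable Cartan subgroup of $G(\mathbb R)$ with compact part $T$ and split part $A$; $\bar\gamma\in\mathrm{Lie}(H)_{\mathbb C}^*$ is in the orbit of $\lambda$; $\Psi$ is the set of imaginary roots positive on $\bar\gamma$, a positive system; and $\kappa$ is a character of $H$ with
\[
d\kappa=\bar\gamma-\rho_\Psi .
\]
(The usual $\Gamma$ of \cite{Vogan} is $\kappa\otimes(2\rho_\Psi-2\rho_{\Psi,c})$.) The module $X(\gamma)$ is induced from a relative discrete series of $L=Z_{G(\mathbb R)}(A)$. Let $W(G,H)=N_{G(\mathbb R)}(H)/H$. By Harish-Chandra's formula for discrete series and the formula for induced characters, the character of $X(\gamma)$ on the regular set of $H$ is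
\begin{equation}\label{eq:char}
\pm|D_n|^{-1}\sum_{x\in W(G,H)}\frac{x\kappa}{\Delta_{x\Psi}},\qquad \Delta_\Psi=\prod_{\alpha\in\Psi}(1-\alpha^{-1}),
\end{equation}
with a sign that depends only on $H$ and $|D_n|$ invariant under $W(G,H)$. The character vanishes on Cartan subgroups not conjugate into $L$.

\emph{Separating Cartan subgroups.} Let $H''=T''A''$ be not conjugate to $H$, with $\dim A''\ge\dim A$. Then standard modules attached to $H''$ vanish on the regular set of $H$. Otherwise $H$ would be conjugate into $Z(A'')$, so its split part would contain a conjugate of $A''$; by dimension they would be equal, and $H$ would be conjugate to a Cartan subgroup of $Z(A'')$ that is compact modulo $A''$, hence to $H''$.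

\emph{Separating parameters.} For fixed $H$ and non-conjugate $\gamma$ the functions \eqref{eq:char} are linearly independent. For two positive systems $\Psi,\Psi'$ of imaginary roots and $n=|\Psi\cap-\Psi'|$,
\begin{equation}\label{eq:Delta}
\Delta_\Psi=(-1)^n\,(\rho_{\Psi'}-\rho_\Psi)\,\Delta_{\Psi'} ,
\end{equation}
because $1-\alpha^{-1}=-\alpha^{-1}(1-\alpha)$ and $\rho_{\Psi'}-\rho_\Psi=-\sum_{\alpha\in\Psi\cap-\Psi'}\alpha$. So after multiplication by $|D_n|\Delta_{\Psi_0}$ for one fixed $\Psi_0$, each summand of \eqref{eq:char} becomes, up to sign, the character $x\kappa\otimes(\rho_{x\Psi}-\rho_{\Psi_0})$ of $H$. It has differential $x\bar\gamma-\rho_{\Psi_0}$. It therefore determines $x\bar\gamma$, then $x\Psi$, then $x\kappa$. As $\bar\gamma$ is regular, distinct $x$ give distinct characters, and non-conjugate $\gamma$ involve disjoint sets of characters.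

\emph{The filtration.} Coherent families induce to coherent families, so coherent continuation of $X(\gamma)$ is a combination of standard modules attached to $H$ and to Cartan subgroups of $L$ with strictly larger split part. Filter by $\dim A$. The graded pieces are sums of $W(\lambda)$-modules $\mathrm{gr}_H$, one for each conjugacy class of Cartan subgroups, and by the two separations the action on $\mathrm{gr}_H$ is read off from characters on $H$. In Harish-Chandra's local expressions the coefficients of a coherent family do not depend on the translation parameter (Schmid, Hecht--Schmid; see \cite[Ch.~7]{Vogan}). So passing from $\lambda$ to $\lambda+\mu$, $\mu\in\mathbb Z^4$, replaces $\kappa$ by $\kappa\otimes\mu_\gamma$ in \eqref{eq:char}, with $\Psi$ kept fixed, where $\mu_\gamma$ is the transport of $\mu$ under $\lambda\mapsto\bar\gamma$. Let $w\in W(\lambda)$ with transport $w_\gamma$. Take $\mu=w^{-1}\lambda-\lambda$, and use \eqref{eq:Delta} to pass to the positive system $\Psi'$ of $\bar\gamma'=w_\gamma^{-1}\bar\gamma$. We obtain, in $\mathrm{gr}_H$,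
\[
w\cdot X(\gamma)=(-1)^{|\Psi\cap-\Psi'|}X(\gamma'),\qquad \bar\gamma'=w_\gamma^{-1}\bar\gamma,\quad \kappa'=\kappa\otimes(\bar\gamma'-\bar\gamma)\otimes(\rho_\Psi-\rho_{\Psi'}) .
\]
So $W(\lambda)$ permutes the basis of $\mathrm{gr}_H$ up to signs, and
\begin{equation}\label{eq:gr}
\mathrm{gr}_H=\bigoplus_\gamma\mathrm{Ind}_{\mathrm{Stab}_\gamma}^{W(\lambda)}(\mathrm{sgn}_{im}),
\end{equation}
one summand for each $W(\lambda)$-orbit of classes $\gamma$ on $H$. Let $W(\lambda)_\gamma$ be the transport of $W(\lambda)$, with which we identify it. If $\gamma'$ is conjugate to $\gamma$, then, as $\bar\gamma$ is regular, the conjugating element is $x=w_\gamma^{-1}\in W(G,H)$. So $\mathrm{Stab}_\gamma$ is the set of $x\in W(G,H)\cap W(\lambda)_\gamma$ with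
\begin{equation}\label{eq:star}
x\kappa=\kappa\otimes(x\bar\gamma-\bar\gamma)\otimes(\rho_\Psi-x\rho_\Psi),
\end{equation}
and $\mathrm{sgn}_{im}(x)=(-1)^{|\Psi\cap-x\Psi|}$.

The differentials in \eqref{eq:star} agree automatically, so \eqref{eq:star} need only be checked on representatives of $H/H_0$, where $H_0$ is the identity component. Below these are elements
\[
m_{ij}=(e_i-e_j)(-1),
\]
the value at $-1$ of the coroot $e_i-e_j$ of a real root. Imaginary roots are orthogonal to real roots, hence trivial on $m_{ij}$, so the last factor of \eqref{eq:star} can be ignored there. In $Spin(9)$ the coroot $2e_i$ satisfies $(2e_i)(-1)=z$, so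
\[
(e_i+e_j)(-1)=m_{ij}z,\qquad m_{ij}^2=1,\qquad m_{ji}=m_{ij}.
\]

\subsection{Cartan subgroups with genuine parameters}\label{sec:cartans}

Under a Cartan subgroup, $\mathbb R^{6,3}$ decomposes into $n_+$ positive and $n_-$ negative definite planes (``compact planes''), $r$ split planes $\mathbb R^{1,1}$, $c$ copies of a space $U=\mathbb R^{2,2}$ with torus $\mathbb C^\times$, and a line $\ell$. Counting dimensions, $(n_+,n_-,r,c)$ is
\begin{gather*}
(3,1,0,0),\ (2,0,2,0),\ (2,0,0,1)\quad\text{with }\ell\text{ negative},\\
(2,1,1,0),\ (1,0,3,0),\ (1,0,1,1)\quad\text{with }\ell\text{ positive}.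
\end{gather*}
Each is one conjugacy class under $O(6,3)$. It is also one class under $SO_0(6,3)$, because the stabilizer of the decomposition meets all components of $O(6,3)$. Indeed it contains a reflection in a positive and one in a negative vector: one of them in $\ell$, and the other in a vector of a positive plane (if $\ell$ is negative) or in the negative vector of a split plane (if $\ell$ is positive).

\emph{Compact planes.} Rotation by $2\pi$ in a compact plane lifts to $z$. So for genuine $\kappa$ the coordinate of $d\kappa$ on a compact plane is in $\mathbb Z+\frac12$. The imaginary roots on the compact coordinates form a system of type $B$, so $\rho_\Psi$ is half-integral there. Hence \emph{$\bar\gamma$ is integral on compact planes.} Only two coordinates of $\lambda$ are integral, so there are at most two compact planes. This leaves four types. In each of them there is a compact plane, so $z\in H_0$, and both $H/H_0$ and $W(G,H)$ can be computed from the image of $H$ in $SO_0(6,3)$. Elements of $W(G,H)$ commute with $\theta$. We shall use that an element of $SO(6,3)$ preserving a decomposition into a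 positive and a negative definite part lies in $SO_0(6,3)$ if and only if its determinant on the positive part is $+1$.

\emph{The space $U$.} Let $U=\{(u,v)\in\mathbb C^2\}$ with form $\mathrm{Re}(uv)$ and torus action $(\zeta u,\zeta^{-1}v)$. Put $e_1=\zeta$ and $e_2=\theta e_1=\bar\zeta^{-1}$. Then $e_1-e_2=|\zeta|^2$ is real and $e_1+e_2=\zeta/\bar\zeta$ is imaginary. The map $\mathsf c:(u,v)\mapsto(\bar u,\bar v)$ takes $e_1$ to $-e_2$ and $e_2$ to $-e_1$, so it acts as $s_{e_1+e_2}$. It has determinant $-1$ on both the positive part $\{v=\bar u\}$ and the negative part $\{v=-\bar u\}$. The centralizer of the torus in $O(U)$ is $\mathbb C^\times$. The circle $|\zeta|=1$ is the image of the coroot $e_1+e_2$, so it lifts to a closed loop, and the condition on $\kappa$ is $d\kappa_1+d\kappa_2\in\mathbb Z$. As $\rho_\Psi$ is $\pm(\frac12,\frac12)$ on $U$, this says $\bar\gamma_1+\bar\gamma_2\in\mathbb Z$: \emph{the two coordinates of $\bar\gamma$ on $U$ are both half-integral or both integral.} If $H$ is connected, then these conditions on $d\kappa$ are also sufficient for a genuine $\kappa$, and it is unique.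

\subsection{The four graded pieces}\label{sec:pieces}

We use the following inductions in $W(B_2)$, immediate from Frobenius reciprocity. Let $V_l$ and $V_s$ be the groups of order $4$ generated by two orthogonal long, respectively short, reflections, with characters written by their values on these two reflections. A one-dimensional character of $W(B_2)$ has equal values on the two, and $\sigma$ restricts to $(1,-1)+(-1,1)$. So
\begin{equation}\label{eq:ind}
\begin{gathered}
\mathrm{Ind}_{V_l}(1,1)=1+\varepsilon_s,\qquad \mathrm{Ind}_{V_l}(1,-1)=\mathrm{Ind}_{V_s}(1,-1)=\sigma,\\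
\mathrm{Ind}_{V_s}(-1,-1)=\mathrm{sgn}+\varepsilon_s,\qquad \mathrm{Ind}_{\langle s\rangle}(-1)=\mathrm{sgn}+\varepsilon_s+\sigma .
\end{gathered}
\end{equation}

\medskip
\noindent\textbf{Type I: $(2,0,2,0)$.} Split coordinates $1,2$, compact coordinates $3,4$, $\ell$ negative. So $\bar\gamma_3,\bar\gamma_4$ are integral and $\bar\gamma_1,\bar\gamma_2$ half-integral. In $SO_0(6,3)$ the signs on the two split planes must agree, so $H=H_0\sqcup m_{12}H_0$, and $\kappa(m_{12})=\pm1$ is free. We have $W(G,H)=W(B_2)_{12}\times W(B_2)_{34}$: reflections in real roots are present, $e_3\pm e_4$ are compact, and $s_{e_3}$ is realized by the product of a reflection in a vector of plane $3$, the reflection in $\ell$, and $-1$ on split plane $1$, whose determinants on the positive and the negative part are $+1$. There are $64$ possible $\bar\gamma$ and $2$ choices of $\kappa$, and $W(G,H)$, of order $64$, acts freely, so there are $2$ classes.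

We check \eqref{eq:star} at $m_{12}$. For $x\in W(B_2)_{34}$ it is trivial. For $x=s_{e_1}$, $xm_{12}=m_{12}z$, so $(x\kappa)(m_{12})=-\kappa(m_{12})$; and $x\bar\gamma-\bar\gamma=-2\bar\gamma_1e_1$ with $2\bar\gamma_1$ odd and $e_1(m_{12})=-1$, so the right side is also $-\kappa(m_{12})$. For $x=s_{e_1-e_2}$, $xm_{12}=m_{12}$, and $x\bar\gamma-\bar\gamma$ is an integral multiple of $e_1-e_2$, which is $1$ on $m_{12}$. So both classes are fixed by $W(\lambda)$. The imaginary roots are those of $B_2$ on coordinates $3,4$, so $\mathrm{sgn}_{im}$ is $\mathrm{sgn}$ there and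
\[
\mathrm{gr}_{\mathrm I}=2\,(1\otimes\mathrm{sgn}).
\]

\noindent\textbf{Type II: $(2,0,0,1)$.} $U$ with coordinates $1,2$, compact coordinates $3,4$, $\ell$ negative. The compact coordinates are integral, so those on $U$ are half-integral. $H$ is connected, so each of the $64$ possible $\bar\gamma$ has exactly one $\kappa$. As $\theta$ exchanges $e_1,e_2$ and fixes $e_3,e_4$, its centralizer in $W$ is $\langle s_{e_1-e_2},s_{e_1+e_2}\rangle\times W(B_2)_{34}$, of order $32$. The group $W(G,H)$ contains $s_{e_1-e_2}$ (real), $s_{e_3\pm e_4}$ (compact), and $s_{e_1+e_2}s_{e_3}$, realized by $\mathsf c$ times a reflection in a vector of plane $3$ times the reflection in $\ell$. It does not contain $s_{e_1+e_2}$: a realizing element would act by rotations on planes $3,4$, by an element of $\mathsf c\,\mathbb C^\times$ on $U$ and by $\pm1$ on $\ell$. Multiplied by an element of $H$, it would be $1$ on planes $3,4$, $\mathsf c$ on $U$ and $\pm1$ on $\ell$, with determinant $-1$ on the positive part. So $|W(G,H)|=16$ and there are $4$ classes. They form one orbit, since $W(\lambda)$ permutes the $64$ elements $\bar\gamma$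 transitively. As $H$ is connected and $W(G,H)\subset W(\lambda)_\gamma$, $\mathrm{Stab}=W(G,H)$. The imaginary roots are $\pm(e_1+e_2)$ and $B_2$ on $3,4$, so $\mathrm{sgn}_{im}$ is
\[
s_{e_1-e_2}\mapsto1,\qquad s_{e_3\pm e_4}\mapsto-1,\qquad s_{e_1+e_2}s_{e_3}\mapsto1 .
\]
Inducing to the group $\langle s_{e_1-e_2},s_{e_1+e_2}\rangle\times W_{\mathrm i}$, in which $\mathrm{Stab}$ has index two, gives the sum of the two extensions, $\eta=\pm1$:
\[
(s_{e_1-e_2}\mapsto1,\ s_{e_1+e_2}\mapsto\eta)\otimes(l\mapsto-1,\ s\mapsto\eta).
\]
The second factor is $\varepsilon_l$ for $\eta=1$ and $\mathrm{sgn}$ for $\eta=-1$. By \eqref{eq:ind},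
\[
\mathrm{gr}_{\mathrm{II}}=(1+\varepsilon_s)\otimes\varepsilon_l+\sigma\otimes\mathrm{sgn}.
\]

\noindent\textbf{Type III: $(1,0,1,1)$.} $U$ with coordinates $1,2$, split coordinate $3$, compact coordinate $4$, $\ell$ positive. $H$ is connected, since $-1$ on the split plane alone is not in $SO_0(6,3)$. As $\bar\gamma_4$ is integral and only two coordinates are, those on $U$ are half-integral and $\bar\gamma_3$ is integral; there are $64$ possible $\bar\gamma$. Here $\theta$ exchanges $e_1,e_2$, fixes $e_4$ and negates $e_3$. An element of $W$ commuting with $\theta$ takes $e_4$ to $\pm e_4$ and $e_3$ to $\pm e_3$, so the centralizer is $\langle s_{e_1-e_2},s_{e_1+e_2},s_{e_3},s_{e_4}\rangle$, of order $16$. All of it is in $W(G,H)$: $s_{e_1-e_2}$ and $s_{e_3}$ are real; $e_4$ is compact, as plane $4$ and $\ell$ are positive; and $s_{e_1+e_2}$ is realized by $\mathsf c$ times $-1$ on the split plane. As for type II, there is one orbit, of $64/16=4$ classes, and $\mathrm{Stab}=W(G,H)$. On the four generators in the order above $\mathrm{sgn}_{im}=(1,-1,1,-1)$, so by \eqref{eq:ind}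
\[
\mathrm{gr}_{\mathrm{III}}=\sigma\otimes\sigma .
\]

\noindent\textbf{Type IV: $(1,0,3,0)$.} Split coordinates $1,2,3$, compact coordinate $4$, $\ell$ positive. In $SO_0(6,3)$ the product of the three signs on the split planes is $+1$, so $H=H_0\times F$ with $F=\{1,m_{12},m_{23},m_{13}\}$, $m_{12}m_{23}=m_{13}$, and $\kappa|_F$ is arbitrary. $W(G,H)=W(B_3)_{123}\times\langle s_{e_4}\rangle$ (real roots and a compact root). As $\bar\gamma_4$ is integral, each class has a unique representative with
\[
\bar\gamma=(u,\tfrac32,\tfrac12,v),\qquad\{u,v\}=\{1,2\}.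
\]
So there are $2\cdot4=8$ classes. For such $\bar\gamma$, $W_{\mathrm h}$ acts on coordinates $2,3$ and $W_{\mathrm i}$ on $1,4$, and
\[
W':=W(G,H)\cap W(\lambda)_\gamma=\langle s_{e_1},s_{e_4}\rangle\times W(B_2)_{23}
\]
has order $32$. For $x\in W'$ the element $w$ with $w_\gamma^{-1}=x$ takes the class of $\gamma$ to that of a parameter with $\bar\gamma'=x\bar\gamma$. Conjugating back by $x^{-1}\in W(G,H)$, we get the class, with the same $\bar\gamma$, whose character on $m\in F$ is $\kappa(xm)\cdot(x\bar\gamma-\bar\gamma)(xm)$. We compute.
\begin{itemize}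
\item $s_{e_4}$: $F$ is fixed and $e_4$ is trivial on $F$. No change.
\item $s_{e_1}$: $m_{12}\mapsto m_{12}z$ and $m_{23}$ is fixed, while $-2u\,e_1$ is trivial on $F$ because $2u$ is even. So $\kappa(m_{12})$ changes sign and $\kappa(m_{23})$ does not.
\item $s_{e_2}$: $m_{12}$ and $m_{23}$ are multiplied by $z$, and $2\bar\gamma_2$ is odd with $e_2(m_{12})=e_2(m_{23})=-1$. No change.
\item $s_{e_3}$: $m_{12}$ is fixed and $m_{23}$ is multiplied by $z$; $2\bar\gamma_3$ is odd with $e_3(m_{12})=1$ and $e_3(m_{23})=-1$. No change.
\item $s_{e_2-e_3}$: $m_{12}\leftrightarrow m_{13}$, $m_{23}$ is fixed, and $x\bar\gamma-\bar\gamma=-(e_2-e_3)$ has value $-1$ on $m_{12}$ and $m_{13}$ and $1$ on $m_{23}$. So $\kappa(m_{23})$ does not change, and $\kappa(m_{12})$ becomes $-\kappa(m_{13})=-\kappa(m_{12})\kappa(m_{23})$. There is no change if $\kappa(m_{23})=-1$, and $\kappa(m_{12})$ changes sign if $\kappa(m_{23})=1$.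
\end{itemize}
The only imaginary roots are $\pm e_4$. So $\mathrm{sgn}_{im}$ is the restriction of the character $\psi$ of $W'$ with $\psi(s_{e_4})=-1$ and $\psi=1$ on all other reflections.

\emph{If $\kappa(m_{23})=-1$}, then $\mathrm{Stab}=\langle s_{e_4}\rangle\times W_{\mathrm h}$, of order $16$, so the orbit has $4$ classes. By \eqref{eq:ind} the contribution is $1\otimes\mathrm{Ind}_{\langle s\rangle}^{W_{\mathrm i}}(-1)=1\otimes(\mathrm{sgn}+\varepsilon_s+\sigma)$.

\emph{If $\kappa(m_{23})=1$}, then $\mathrm{Stab}=\ker f$, where $f$ is the character of $W'$ with $f(s_{e_1})=-1$, $f=-1$ on the long reflections of $W_{\mathrm h}$, and $f=1$ on $s_{e_2},s_{e_3},s_{e_4}$. It has order $16$, and the orbit has $4$ classes. The contribution is $\mathrm{Ind}_{W'}^{W(\lambda)}(\psi+\psi f)$. On $\langle s_{e_1},s_{e_4}\rangle$ the character $\psi$ is $(1,-1)$ and $\psi f$ is $(-1,-1)$; on $W_{\mathrm h}$ they are $1$ and $\varepsilon_l$. By \eqref{eq:ind} the contribution is $1\otimes\sigma+\varepsilon_l\otimes(\mathrm{sgn}+\varepsilon_s)$.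

The two orbits are different, because the intersections of their stabilizers with the normal subgroup $W_{\mathrm h}$ have orders $8$ and $4$. Together they exhaust the $8$ classes. So
\[
\mathrm{gr}_{\mathrm{IV}}=1\otimes(\mathrm{sgn}+\varepsilon_s+2\sigma)+\varepsilon_l\otimes(\mathrm{sgn}+\varepsilon_s).
\]

\subsection{Proof of Theorem \ref{thm:spin}}

By semisimplicity, the genuine part of the coherent continuation representation over $\mathbb Q$ is isomorphic to $\mathrm{gr}_{\mathrm I}+\mathrm{gr}_{\mathrm{II}}+\mathrm{gr}_{\mathrm{III}}+\mathrm{gr}_{\mathrm{IV}}$. The members of the family $\{\sigma,\varepsilon_s,\varepsilon_l\}\otimes\{\sigma,\varepsilon_s,\varepsilon_l\}$ that occur in it are exactly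
\[
\sigma\otimes\sigma\ \text{(once, type III)},\qquad \varepsilon_s\otimes\varepsilon_l\ \text{(once, type II)},\qquad \varepsilon_l\otimes\varepsilon_s\ \text{(once, type IV)}.
\]
Tensoring with representations of $G^{ad}$ preserves genuineness, so a cell is genuine or contains no genuine module, and the genuine part is isomorphic to the sum of the representations of the genuine cells. By fact (1) each of these lies in a single family and contains the special member of that family exactly once. Since $\sigma\otimes\sigma$ occurs once, exactly one genuine cell $C$ has $\sigma(C)=\sigma\otimes\sigma$. The other two members of the family can occur only in cells belonging to this family, so they occur in $C$. Hence $\mathbb QC\cong\sigma\otimes\sigma+\varepsilon_s\otimes\varepsilon_l+\varepsilon_l\otimes\varepsilon_s$. \qed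

\section{Complements}

\subsection{What replaces the subgroup in these examples}

Let $\overline A$ be abelian, $\Gamma\subset\overline A$ and $\psi\in H^2(\Gamma,\mathbb C^\times)$, with commutator pairing $\beta_\psi(x,y)=\psi(x,y)/\psi(y,x)$. Put $m_{\Gamma,\psi}(x,\xi)=1$ if $x\in\Gamma$ and $\xi|_\Gamma=\beta_\psi(x,\cdot)$, and $0$ otherwise. By \eqref{eq:mGamma}, $m_{\Gamma,1}=m_\Gamma$. Let $\Gamma=\overline A=(\mathbb Z/2)^2$, written additively, and let $\psi$ be the class of the cocycle $(x,y)\mapsto(-1)^{x_1y_2}$. Then $\beta_\psi(x,y)=(-1)^{x_1y_2+x_2y_1}$, and, in the earlier multiplicative notation, $m_{\Gamma,\psi}$ is supported on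
\[
(1,1),\qquad((g,1),1\otimes\varepsilon),\qquad((1,g),\varepsilon\otimes1),\qquad((g,g),\varepsilon\otimes\varepsilon).
\]
The last pair is not in the image of the family, and the first three are $\sigma\otimes\sigma$ and, in some order, $\varepsilon_s\otimes\varepsilon_l$ and $\varepsilon_l\otimes\varepsilon_s$. So in Theorems~\ref{thm:sp} and~\ref{thm:spin} we have $m_C=m_{\overline A,\psi}$ with $\psi\ne1$. We make no claim about arbitrary cells.

\subsection{Products}

\begin{proposition}\label{prop:products}
Let $C$ be the cell of Theorem~\textup{\ref{thm:sp}} or~\textup{\ref{thm:spin}}, and let $C''$ be any HC cell of a real form of a connected complex reductive group $G''$. Then the cell $C\times C''$ of the product group violates the conjecture. In particular there are counterexamples in every semisimple rank $\ge4$.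
\end{proposition}

\begin{proof}
Let $\overline A''$ be the group of the family of $C''$. A representation of the adjoint group of a product is a sum of products $F_1\otimes F_2$, so $C\times C''$ is a cell, with multiplicities $m_C\,m_{C''}$ and group $\overline A\times\overline A''$. Suppose $\Gamma\subset\overline A\times\overline A''$ gives these multiplicities. Let $(x,\xi)$ be in the image of the family of $C$, and evaluate at $((x,1),\xi\otimes1)$. The special member of the family of $C''$ is $(1,1)$ and has multiplicity one in $C''$, so $m_C(\sigma(x,\xi))=m_\Gamma((x,1),\xi\otimes1)$. As $\overline A$ is abelian, $(x,1)$ is central in $\overline A\times\overline A''$. So if this multiplicity is not $0$, then $x\in\Gamma\cap\overline A$, and $\xi\otimes1$ occurs in the functions on $(\overline A\times\overline A'')/\Gamma$; hence $\xi$ is trivial on the projection of $\Gamma$ to $\overline A$, in particular on $\Gamma\cap\overline A$. The two non-special constituents of $\mathbb QC$ give $(g,1),(1,g)\in\Gamma\cap\overline A$, so $\Gamma\cap\overline A=\overline A$. But then $1\otimes\varepsilon$ would be trivial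 on $\overline A$, a contradiction. Rank $4$ is given by Theorems~\ref{thm:sp} and~\ref{thm:spin} themselves. For rank $4+r$ take $G''=SL(2,\mathbb C)^r$ with any real form.
\end{proof}

\begin{thebibliography}{9}

\bibitem{BV}
Barbasch--Vogan,
\emph{Weyl group representations and nilpotent orbits}, Prop.~2.4.

\bibitem{Lusztig}
Lusztig,
\emph{Characters of reductive groups over a finite field}, Ch.~4.

\bibitem{SpehVogan}
Speh--Vogan,
Acta Math.\ 145 (1980).

\bibitem{Vogan}
Vogan,
\emph{Representations of Real Reductive Lie Groups}, Ch.~7.

\bibitem{Prob}
\emph{Weyl Group Representations And Harish-Chandra Cells},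
\texttt{http://math.mit.edu/\%7Edav/weizmannHO.pdf}.

\end{thebibliography}
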